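# A compact space of rank 2 that is not an SV space

## 1. Minimal primes, rank and valuation quotients

Throughout, $X$ is a Tychonoff space and $C(X)$ is the ring of continuous real-valued functions on $X$, with pointwise operations and order. For $f\in C(X)$ write $Z(f)=\{x: f(x)=0\}$, $\mathrm{coz}(f)=X\setminus Z(f)$, $f^+=f\vee 0$, $f^-=(-f)\vee 0$.

**Definition 1.1 ($f$-ring, $\ell$-ideal).** A lattice-ordered ring is an *$f$-ring* if $a\wedge b=0$ and $c\ge 0$ imply $ca\wedge b=ac\wedge b=0$. An ideal $I$ of an $f$-ring is an *$\ell$-ideal* if $|g|\le|f|$ and $f\in I$ imply $g\in I$.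

The ring $C(X)$ is an $f$-ring: $a\wedge b=0$ says that $a,b\geq 0$ and that at each point one of $a,b$ is $0$, and this survives multiplication of $a$ by $c\ge0$. The ideal $M_x=\{f: f(x)=0\}$ is an $\ell$-ideal. The ideal of $C(\mathbb R)$ generated by the identity function $i$ is not: $|\,|i|\,|\le |i|$, but $|i|=ci$ would force $c=1$ on $(0,\infty)$ and $c=-1$ on $(-\infty,0)$.

**Definition 1.2 (minimal prime).** A *minimal prime ideal* is a prime ideal that contains no other prime ideal. A *minimal prime $\ell$-ideal* is minimal among the prime ideals that are $\ell$-ideals.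

By Zorn's lemma every prime ideal contains a minimal one. We shall use the following criterion constantly. If $P$ is a minimal prime of $C(X)$, then
$$f\in P\iff fg=0\ \text{ for some } g\notin P. \tag{1}$$
The direction $\Leftarrow$ is primeness. For $\Rightarrow$, let $f\in P$ and consider the multiplicatively closed set $S=\{gf^k: g\notin P,\ k\ge0\}$. If $0\notin S$, there is a prime ideal $Q$ disjoint from $S$. Then $Q\subset P$, because every $g\notin P$ is in $S$, and $f\notin Q$, which contradicts minimality of $P$. So $gf^k=0$ for some $g\notin P$, and then $gf=0$, because $C(X)$ has no nilpotents.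

Two consequences of (1) for a minimal prime $P$. First, whether $f\in P$ depends only on $Z(f)$, since $fg=0$ means $Z(f)\cup Z(g)=X$. Second, $P$ is an $\ell$-ideal: if $|g|\le|f|$, $fk=0$ and $k\notin P$, then $gk=0$, so $g\in P$. Since every prime $\ell$-ideal contains a minimal prime ideal, which is itself an $\ell$-ideal, *the minimal prime $\ell$-ideals of $C(X)$ are exactly its minimal prime ideals*.

Example: let $X$ be discrete and $P$ any prime of $C(X)=\mathbb R^X$. If $f\notin P$, let $f^*=1/f$ on $\mathrm{coz}(f)$ and $f^*=0$ elsewhere. Then $f(1-ff^*)=0\in P$, so $1-ff^*\in P$, and $f$ is invertible modulo $P$. Hence every prime is maximal, and therefore every prime is also minimal.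

**Definition 1.3 (valuation domain).** An integral domain is a *valuation domain* if its ideals are totally ordered by inclusion.

Equivalently, for any two elements $a,b$ one divides the other. If ideals are comparable, principal ideals are. Conversely, suppose divisibility is total, $I\not\subset J$ and $a\in I\setminus J$. A given $b\in J$ cannot divide $a$, so $a$ divides $b$ and $b\in I$; thus $J\subset I$. Examples: every field, and $\mathbb R[[t]]$, where each nonzero element is a power of $t$ times a unit. The domain $\mathbb R[s,t]$ is not one, since neither of $s,t$ divides the other.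

**Definition 1.4 (SV).** An $f$-ring $A$ is an *SV $f$-ring* if $A/P$ is a valuation domain for every minimal prime $\ell$-ideal $P$ of $A$. The space $X$ is an *SV space* if $C(X)$ is an SV $f$-ring.

Example: a discrete space is SV, because all the quotients are fields.

**Definition 1.5 (rank).** The maximal ideals of $C(X)$ are the ideals $M^p=\{f: p\in\mathrm{cl}_{\beta X}Z(f)\}$ for $p\in\beta X$; for $x\in X$ this is $M_x$. The *rank* of $M^p$, or of $p$, is the number of minimal prime ideals contained in $M^p$. The *rank of $C(X)$*, or of $X$, is the supremum of these ranks over all $p\in\beta X$. If it is finite, $X$ is a *space of finite rank*.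

Example: a discrete space has rank $1$. Example of infinite rank: the one-point compactification $\mathbb N\cup\{\infty\}$. For $A\subset\mathbb N$ let $e_A(n)=2^{-n}$ for $n\in A$, and $e_A=0$ elsewhere; $e_A$ is continuous. For a free ultrafilter $w$ on $\mathbb N$ put $P_w=\{f:\{n: f(n)=0\}\in w\}$. This is a prime ideal, and $P_w\subset M_\infty$, because a function that vanishes on an infinite set vanishes at $\infty$. If $w\ne w'$, no prime $Q$ lies in both $P_w$ and $P_{w'}$: choose $A\in w\setminus w'$. Since $e_Ae_{\mathbb N\setminus A}=0\in Q$, either $e_A\in Q$ or $e_{\mathbb N\setminus A}\in Q$; but $e_A\notin P_w$ and $e_{\mathbb N\setminus A}\notin P_{w'}$. So minimal primes below different $P_w$ are different, and $M_\infty$ contains infinitely many of them.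

**Definition 1.6 ($F$-space).** $X$ is an *$F$-space* if every cozero-set of $X$ is $C^*$-embedded, that is, every bounded continuous function on it extends continuously to $X$.

Discrete spaces are $F$-spaces. The line is not one: the sign function on $\mathrm{coz}(i)=\mathbb R\setminus\{0\}$ does not extend.

With the definitions in place, here is what this lecture asks. It is known that every $F$-space is an SV space and that every SV space has finite rank. Does the last implication reverse: **is every space of finite rank an SV space?** The problem comes from Suzanne Larson, http://afst.cedram.org/cedram-bin/article/AFST_2010_6_19_S1_111_0.pdf. The answer is no.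

**Theorem A.** (ZFC) There is a compact Hausdorff space $K$, a compactification of the countable discrete space $\mathbb N$, such that every maximal ideal of $C(K)$ contains at most two minimal prime ideals (so $K$ has rank $2$), but $K$ is not an SV space. There is also a countable such space $X_0$ with $\mathbb N\subset X_0\subset K$.

**Theorem B.** (1) Every space of rank $1$ is SV, and $K$ and $X_0$ have rank exactly $2$. (2) For each $n\ge2$ there is a compact space of rank exactly $n$ that is not SV. (3) There is an explicit closed set of ultrafilters on $\mathbb N$, called $g(E)$ below, such that the minimal primes $P$ of $C(K)$ with $C(K)/P$ a valuation domain are exactly the $P_w$ with $w\notin g(E)$. In particular, no minimal prime contained in a rank-2 maximal ideal of $C(K)$ has a valuation domain as quotient.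

## 2. Rank one forces the SV property

**Proposition 2.1.** If $X$ has rank $1$, then $X$ is an $F$-space. If $X$ is an $F$-space, then $X$ is SV.

The equivalence of rank $1$ with being an $F$-space is in Gillman–Jerison, *Rings of Continuous Functions*, 14.25. Here is a direct argument for the part we need.

**Step 1: in rank 1, the closures $\mathrm{cl}_{\beta X}\{f>0\}$ and $\mathrm{cl}_{\beta X}\{f<0\}$ are disjoint for each $f\in C(X)$.** Suppose $p$ lies in both. Let $S=\{g(f^+)^k: g\notin M^p,\ k\ge0\}$, a multiplicatively closed set. Suppose $g(f^+)^k=0$ with $g\notin M^p$. As $g\neq 0$ in $C(X)$, we have $k\geq 1$; then $gf^+=0$, so $\{f>0\}\subset Z(g)$, so $p\in \mathrm{cl}_{\beta X} Z(g)$ and $g\in M^p$, a contradiction. Thus $0\notin S$, and there is a prime disjoint from $S$. It is contained in $M^p$ and omits $f^+$, so a minimal prime $Q$ below it has $Q\subset M^p$, $f^+\notin Q$, and therefore $f^-\in Q$, since $f^+f^-=0$. By symmetry there is a minimal prime $Q'\subset M^p$ with $f^-\notin Q'$. Then $Q\ne Q'$, which contradicts rank $1$.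

**Step 2: cozero-sets are $C^*$-embedded.** Let $S=\mathrm{coz}(f)$. By Urysohn's extension theorem it suffices that sets $A,B\subset S$ that are completely separated in $S$ are completely separated in $X$. Take $k\in C(S)$ with $-1\le k\le1$, $k=1$ on $A$, $k=-1$ on $B$. The function equal to $k|f|$ on $S$ and $0$ off $S$ is continuous on $X$, positive on $A$ and negative on $B$. By Step 1, $A$ and $B$ have disjoint closures in the normal space $\beta X$, so they are completely separated in $X$.

**Step 3: $F$-spaces are SV.** Let $P$ be a minimal prime and $a,b\in C(X)$. Since $(|a|-|b|)^+(|a|-|b|)^-=0\in P$, we may assume, after interchanging $a$ and $b$ if necessary, that $(|a|-|b|)^+\in P$. Put $a'=(a\wedge|b|)\vee(-|b|)$. Then $|a-a'|=(|a|-|b|)^+$, so $a-a'\in P$, because $P$ is an $\ell$-ideal. Now $|a'|\le|b|$, so $a'/b$ is bounded and continuous on $\mathrm{coz}(b)$, and it extends to some $c\in C(X)$. Then $a'=cb$ on $\mathrm{coz}(b)$, and both sides vanish on $Z(b)$. So $b$ divides $a$ modulo $P$. $\square$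

The key point of Step 3 is that we need a *continuous* $c$ that equals a prescribed bounded quotient on a certain set. A counterexample must make such an extension impossible.

## 3. Minimal primes when $\mathbb N$ is dense

We work with spaces in which the minimal primes can be listed. Recall that points of $\beta\mathbb N$ are ultrafilters on $\mathbb N$. For $A\subset\mathbb N$ write $\widehat A=\mathrm{cl}_{\beta\mathbb N}A=\{w: A\in w\}$; these sets are clopen and form a base. A bounded $\varphi:\mathbb N\to\mathbb R$ has a continuous extension $\tilde\varphi(w)=\lim_w\varphi$. Put $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$.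

**Lemma 3.1.** Let $X$ be a Tychonoff space with a countable dense set $\mathbb N$ of isolated points. For $w\in\beta\mathbb N$ let $P_w=\{f\in C(X):\{n: f(n)=0\}\in w\}$.

1. The map $w\mapsto P_w$ is a bijection from $\beta\mathbb N$ onto the set of minimal prime ideals of $C(X)$. These are also exactly the minimal prime $\ell$-ideals.
2. If $P_w\subset M^p$ and $A\in w$, then $p\in\mathrm{cl}_{\beta X}A$.
3. If $\bigcap_{i\le m+1}\mathrm{cl}_{\beta X}A_i=\emptyset$ for all pairwise disjoint $A_1,\dots,A_{m+1}\subset\mathbb N$, then $C(X)$ has rank at most $m$.

*Proof.* For $A\subset\mathbb N$ let $e_A$ be $2^{-n}$ at $n\in A$ and $0$ elsewhere on $X$. It is a uniform limit of finite combinations of indicator functions of isolated (hence clopen) points, so $e_A\in C(X)$.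

**(1), every minimal prime is a $P_w$.** Each $P_w$ is a prime ideal: sums, multiples and primeness follow from the ultrafilter axioms and $Z(fg)=Z(f)\cup Z(g)$. Let $P$ be a minimal prime and $w=\{A: e_A\notin P\}$. We check that $w$ is an ultrafilter. If $e_{\mathbb N}\in P$, then by (1) $e_{\mathbb N}g=0$ for some $g\notin P$; this $g$ vanishes on the dense set $\mathbb N$, so $g=0\in P$, a contradiction. Hence $\mathbb N\in w$. If $A,B\in w$, then $e_Ae_B\notin P$, and $Z(e_Ae_B)=Z(e_{A\cap B})$, so $A\cap B\in w$. If $A\in w$ and $A\subset B$, then $Z(e_Ae_B)=Z(e_A)$, so $e_Ae_B\notin P$, so $e_B\notin P$ and $B\in w$. Finally $e_Ae_{\mathbb N\setminus A}=0\in P$ and $e_A+e_{\mathbb N\setminus A}=e_{\mathbb N}\notin P$, so exactly one of $A$, $\mathbb N\setminus A$ is in $w$.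

If $f=0$ on some $A\in w$, then $fe_A=0$ and $e_A\notin P$, so $f\in P$. Thus $P_w\subset P$, and $P=P_w$ by minimality.

**(1), every $P_w$ is minimal, and $w$ is determined by $P_w$.** The prime $P_w$ contains a minimal prime, which is some $P_{w'}$. If $w'\ne w$, choose $A\in w'\setminus w$. The function $e_{\mathbb N\setminus A}$ vanishes on $A\in w'$, so it is in $P_{w'}$; its zeros in $\mathbb N$ form the set $A\notin w$, so it is not in $P_w$. This contradicts $P_{w'}\subset P_w$. So $w'=w$, $P_w$ is minimal, and the same computation gives injectivity. The statement on $\ell$-ideals was shown in Section 1 for every $C(X)$.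

**(2)** If $p\notin\mathrm{cl}_{\beta X}A$, take $f\in C(\beta X)$ with $f(p)=1$ and $f=0$ on $A$. Then $f|_X\in P_w$. The closed set $Z(f)$ contains $Z(f|_X)$ and omits $p$, so $f|_X\notin M^p$.

**(3)** If $P_{w_1},\dots,P_{w_{m+1}}\subset M^p$ are distinct, choose pairwise disjoint $A_i\in w_i$. By (2), $p\in\bigcap_i\mathrm{cl}_{\beta X}A_i$, a contradiction. $\square$

## 4. Gluing points of $\beta\mathbb N$

Let $\sim$ be a closed equivalence relation on $\beta\mathbb N$ in which every $n\in\mathbb N$ forms a class by itself, and let $q:\beta\mathbb N\to K=\beta\mathbb N/{\sim}$ be the quotient map. Since $\sim$ is closed, $K$ is compact Hausdorff. Each $\{n\}$ is open and saturated, so we regard $\mathbb N$ as a dense set of isolated points of $K$.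

Let $\mathbb N\subset X\subset K$ and $q(w)\in X$. If $U$ is open in $K$ and $q(w)\in U$, then $q^{-1}(U)$ is an open neighborhood of $w$, so it contains some $\widehat B$ with $B\in w$, and thus $\mathbb N\cap U\in w$. Hence, for every $f\in C(X)$,
$$f(q(w))=\lim_w f(n). \tag{2}$$

**Lemma 4.1 (rank of a quotient).** (a) In $C(K)$ we have $P_w\subset M_p$ if and only if $p=q(w)$. So the rank of $M_p$ is $|q^{-1}(p)|$. (b) If all $\sim$-classes have at most $m$ elements and $\mathbb N\subset X\subset K$ with $X$ countable, then $X$ has rank at most $m$.

*Proof.* (a) If $f\in P_w$, then $\lim_wf=0$, so $f(q(w))=0$ by (2); thus $P_w\subset M_{q(w)}$. If $p\ne q(w)$, take an open $O\ni q(w)$ with $p\notin\mathrm{cl}_KO$. Then $A=\mathbb N\cap O\in w$ and $p\notin\mathrm{cl}_KA$, so $P_w\not\subset M_p$ by Lemma 3.1(2) (here $\beta K=K$). Now count with Lemma 3.1(1).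

(b) Let $A_1,\dots,A_{m+1}\subset\mathbb N$ be pairwise disjoint. Since $q(\widehat{A_i})$ is compact, $\mathrm{cl}_KA_i=q(\widehat{A_i})$. The sets $\widehat{A_i}$ are pairwise disjoint, so a point of $\bigcap_i\mathrm{cl}_KA_i$ would have at least $m+1$ preimages. So $\bigcap_i\mathrm{cl}_KA_i=\emptyset$, and hence $\bigcap_i\mathrm{cl}_XA_i=\emptyset$. The space $X$ is countable and regular, hence Lindelöf, hence normal. A closed set $F\subset X$ equals $\bigcap_{x\in X\setminus F}(X\setminus\{x\})$, a countable intersection of open sets, and a closed $G_\delta$ in a normal space is a zero-set. For zero-sets, $\mathrm{cl}_{\beta X}Z_1\cap\mathrm{cl}_{\beta X}Z_2=\mathrm{cl}_{\beta X}(Z_1\cap Z_2)$ (Gillman–Jerison 6.5). Applying this to the zero-sets $\mathrm{cl}_XA_i$, we get $\bigcap_i\mathrm{cl}_{\beta X}A_i=\emptyset$. Lemma 3.1(3) finishes the proof. $\square$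

**Gluing finitely many points.** The first attempt at a counterexample is to glue just $n\ge2$ points. Let $L_n$ be $\beta\mathbb N$ with $n$ distinct points $w_1,\dots,w_n\in\mathbb N^*$ identified. By Lemma 4.1(a), $L_n$ has rank exactly $n$. But $L_n$ is SV. Let $w\in\beta\mathbb N$ and $a,b\in C(L_n)$. Choose $A\in w$ with $A\notin w_j$ for every $w_j\ne w$. After interchanging $a,b$ if necessary, $A'=\{k\in A:|a(k)|\le|b(k)|\}\in w$. Let $r=a/b$ on $A'\cap\mathrm{coz}(b)$ and $r=0$ on the rest of $A'$, put $\lambda=\lim_wr$, and let $c=r$ on $A'$ and $c=\lambda$ on $\mathbb N\setminus A'$. Then $\tilde c(w_j)=\lambda$ for every $j$: if $w_j=w$ by the choice of $\lambda$, and otherwise because $A'\notin w_j$. So $c$ defines an element of $C(L_n)$. Also $a=cb$ on $A'\in w$, since $a=0$ where $b=0$ on $A'$. Thus $b$ divides $a$ modulo $P_w$.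

The attempt stops working at the choice of $A$: we found $A\in w$ such that $\widehat A$ contains no two glued points, and then $c$ could be redefined freely off $A$. To block this, glued pairs must be present inside $\widehat A$ for *every* $A\in w$.

**Lemma 4.2 (obstruction).** Let $\mathbb N\subset X\subset K$, $w\in\beta\mathbb N$, and let $\varphi:\mathbb N\to[1,\infty)$ be bounded. Suppose that for every $A\in w$ there are $x,y\in\widehat A$ with $q(x)=q(y)\in X$ and $\tilde\varphi(x)\ne\tilde\varphi(y)$. Then $C(X)/P_w$ is not a valuation domain.

*Proof.* Let $b(n)=2^{-n}$ and $a(n)=2^{-n}\varphi(n)$ on $\mathbb N$, and $a=b=0$ on $X\setminus\mathbb N$. As for $e_A$, both are uniform limits of continuous functions, so $a,b\in C(X)$. If $C(X)/P_w$ were a valuation domain, there would be $c\in C(X)$ and $A\in w$ with $a=cb$ on $A$ or $b=ca$ on $A$. That is, $c=\psi$ on $A$ with $\psi=\varphi$ or $\psi=1/\varphi$. Take $x,y$ as in the hypothesis for this $A$. Since $A\in x$ and $A\in y$, (2) gives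
$$\tilde\psi(x)=\lim_x c=c(q(x))=c(q(y))=\lim_y c=\tilde\psi(y).$$
As $\varphi\ge1$, this yields $\tilde\varphi(x)=\tilde\varphi(y)$, a contradiction. $\square$

So we want many glued pairs, in the sense of Lemma 4.2, and yet no class with three elements. These wishes pull against each other, because $\sim$ has to be *closed*. When glued pairs $x_i\sim y_i$ accumulate, with $x_i\to x$ and $y_i\to y$, we are forced to put $x\sim y$; different nets of pairs may force several such $y$ on the same $x$.

## 5. Moving a relation from an extremally disconnected space into $\mathbb N^*$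

**Definition 5.1.** A space is *extremally disconnected* if the closure of every open set is open. Example: $\beta\mathbb N$; the closure of an open $U$ is $\widehat{U\cap\mathbb N}$, since $U\cap\mathbb N$ is dense in $U$. Non-example: $\mathbb R$.

We recall Gleason's theorem (*Projective topological spaces*, Illinois J. Math. 2 (1958)): compact extremally disconnected spaces are projective in the category of compact Hausdorff spaces. In particular, every continuous map from a compact Hausdorff space onto such a space $E$ has a continuous right inverse.

**Proposition 5.2.** Let $E$ be a nonempty compact Hausdorff extremally disconnected space, $\approx$ a closed equivalence relation on $E$ with classes of at most two elements, $h:E\to[0,1]$ continuous, and $(u_z,v_z)_{z\in D}$ a countable family of pairs in $E$ such that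

- $u_z\approx v_z$ and $h(u_z)\ne h(v_z)$ for all $z\in D$;
- every nonempty open subset of $E$ contains both $u_z$ and $v_z$ for some $z\in D$.

Then the spaces $K$ and $X_0$ constructed in the proof satisfy all the assertions of Theorem A. For some continuous injection $g:E\to\mathbb N^*$, the quotient $C(X)/P_w$ is not a valuation domain for every $X\in\{K,X_0\}$ and every $w\in g(E)$.

*Proof.* **Step 1: a copy of $E$ in $\mathbb N^*$ on which functions on $\mathbb N$ can prescribe $h$.** The second condition makes $\{u_z: z\in D\}$ dense in $E$. Let $f:\mathbb N\to\{u_z: z\in D\}$ be onto with all fibers infinite, and let $\tilde f:\beta\mathbb N\to E$ be its continuous extension. A free ultrafilter containing $f^{-1}(u_z)$ is mapped to $u_z$. So $\tilde f(\mathbb N^*)$ is compact and dense, that is, $\tilde f(\mathbb N^*)=E$. By Gleason's theorem there is a continuous $g:E\to\mathbb N^*$ with $\tilde f\circ g=\mathrm{id}_E$; in particular $g$ is injective.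

**Step 2: the spaces.** On $\beta\mathbb N$ let $x\sim y$ if $x=y$, or if $x=g(u)$ and $y=g(v)$ with $u\approx v$. As $g$ is injective, this is an equivalence relation with classes of size at most $2$. It is closed, being the union of the diagonal and the compact set $(g\times g)(\approx)$. Points of $\mathbb N$ form singleton classes, because $g(E)\subset\mathbb N^*$. Let $q:\beta\mathbb N\to K=\beta\mathbb N/{\sim}$ as in Section 4, and
$$X_0=\mathbb N\cup\{q(g(u_z)): z\in D\}\subset K,$$
a countable space.

**Step 3: rank.** By Lemma 4.1, $K$ and $X_0$ have rank at most $2$. Both have rank exactly $2$: for $z\in D$ and $x=q(g(u_z))=q(g(v_z))\in X_0$, formula (2) shows that functions in $P_{g(u_z)}$ or in $P_{g(v_z)}$ vanish at $x$, so $M_x$ contains these two different minimal primes.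

**Step 4: the quotients at $g(E)$.** Let $X\in\{K,X_0\}$, $w\in g(E)$, and $\varphi(n)=1+h(f(n))$. Then $\tilde\varphi=1+h\circ\tilde f$, so $\tilde\varphi(g(u))=1+h(u)$ for $u\in E$. Let $A\in w$. The set $g^{-1}(\widehat A)$ is open in $E$ and nonempty, since it contains $g^{-1}(w)$. So it contains $u_z$ and $v_z$ for some $z\in D$. Then $x=g(u_z)$ and $y=g(v_z)$ lie in $\widehat A$, $q(x)=q(y)\in X_0\subset X$, and $\tilde\varphi(x)=1+h(u_z)\ne1+h(v_z)=\tilde\varphi(y)$. By Lemma 4.2, $C(X)/P_w$ is not a valuation domain. As $P_w$ is a minimal prime $\ell$-ideal, $X$ is not SV. $\square$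

## 6. Regular open sets modulo clopen sets

It remains to find $(E,\approx)$. We look for $E$ among Stone spaces of complete Boolean algebras.

**Definition 6.1.** An open set $G\subset D$ is *regular open* if $G=\mathrm{int}\,\mathrm{cl}\,G$. The regular open sets of $D$ form a complete Boolean algebra $RO(D)$ with meet $\cap$ and complement $D\setminus\mathrm{cl}\,G$. Example: $(0,1)$ is regular open in $\mathbb R$; $(0,1)\cup(1,2)$ is not.

**Definition 6.2.** The *Stone space* of a Boolean algebra consists of its ultrafilters $u$, with basic clopen sets $[G]=\{u: G\in u\}$. It is compact Hausdorff, and it is extremally disconnected if the algebra is complete. Example: for discrete $\mathbb N$, $RO(\mathbb N)$ is the power set of $\mathbb N$ and the Stone space is $\beta\mathbb N$.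

**Definition 6.3.** A space is *zero-dimensional* if it is Hausdorff and has a base of clopen sets, and *crowded* if it has no isolated points. Example: $\mathbb Q$ is both.

For zero-dimensional $D$ let $\mathrm{Clop}(D)$ be the algebra of clopen sets, a subalgebra of $RO(D)$. Let $E$ be the Stone space of $RO(D)$ and
$$u\approx v\iff u\cap\mathrm{Clop}(D)=v\cap\mathrm{Clop}(D).$$
This is the fiber relation of the continuous map $u\mapsto u\cap\mathrm{Clop}(D)$ into the Stone space of $\mathrm{Clop}(D)$, so it is a closed equivalence relation. Two ultrafilters are glued when clopen sets cannot tell them apart although regular open sets can.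

Try $D=\mathbb Q$. Let $I_n=(\sqrt2/(n+1),\sqrt2/n)\cap\mathbb Q$ for $n\ge1$, fix $k\geq 2$, and let $G_i$ be the union of the $I_n$ with $n\equiv i$ mod $k$. Each $I_n$ is clopen in $\mathbb Q$, $\mathrm{cl}\,G_i=G_i\cup\{0\}$, and $0$ is not interior to this set, so $G_i$ is regular open. Every clopen $C\ni0$ meets every $G_i$, so for each $i$ there is an ultrafilter $u_i$ of $RO(\mathbb Q)$ that contains $G_i$ and all clopen neighborhoods of $0$. The sets $\{C\in\mathrm{Clop}(\mathbb Q): 0\in C\}$ form an ultrafilter of $\mathrm{Clop}(\mathbb Q)$, so all the $u_i$ have this trace. They are $k$ distinct equivalent points. Since $k$ was arbitrary, some class is infinite. The obstacle is visible: many disjoint regular open sets share a point of their closures. At the other extreme, if disjoint open sets of $D$ never share a point of their closures, every regular open set is clopen and $\approx$ is equality. We need exactly *two*: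

**(A)** For each $z\in D$ there are disjoint open $W_z,V_z\subset D$ with $z\in\mathrm{cl}\,W_z\cap\mathrm{cl}\,V_z$.

**(B)** If $G_1,G_2,G_3\in RO(D)$ are pairwise disjoint, then $\mathrm{cl}\,G_1\cap\mathrm{cl}\,G_2\cap\mathrm{cl}\,G_3=\emptyset$.

**Proposition 6.4.** Let $D$ be a countable, nonempty, zero-dimensional space with (A) and (B). Then $E$ and $\approx$ as above, with suitable $h$ and $(u_z,v_z)_{z\in D}$, satisfy the hypotheses of Proposition 5.2.

*Proof.* **Step 1: classes have at most two elements.** Let $u_1,u_2,u_3$ be distinct and equivalent, with common trace $c$ on $\mathrm{Clop}(D)$. Pick pairwise disjoint $G_i\in u_i$. By (B) the open sets $D\setminus\mathrm{cl}\,G_i$ cover $D$. As $D$ is countable and zero-dimensional, there are clopen sets $C_0,C_1,\dots$ covering $D$, each contained in some $D\setminus\mathrm{cl}\,G_i$. The clopen sets $C_k\setminus\bigcup_{j<k}C_j$ partition $D$. Assign each of them to one index $i$ for which it misses $\mathrm{cl}\,G_i$, and let $P_i$ be the union of the pieces assigned to $i$. Each $P_i$ is open, and so is its complement, so $D=P_1\sqcup P_2\sqcup P_3$ is a clopen partition with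 $P_i\cap\mathrm{cl}\,G_i=\emptyset$. The clopen set $D\setminus P_i\supset G_i$ is in $u_i$, hence in $c$. But $\bigcap_i(D\setminus P_i)=\emptyset$, a contradiction.

**Step 2: a glued pair at each point of $D$.** For $z\in D$ let $c_z=\{C\in\mathrm{Clop}(D): z\in C\}$, an ultrafilter of $\mathrm{Clop}(D)$, and $G_z=\mathrm{int}\,\mathrm{cl}\,W_z\in RO(D)$, so that $\mathrm{cl}\,G_z=\mathrm{cl}\,W_z$. Each $C\in c_z$ meets $W_z\subset G_z$. It also meets $V_z$, and $V_z\subset D\setminus\mathrm{cl}\,W_z=D\setminus\mathrm{cl}\,G_z$, because $V_z$ is open and disjoint from $W_z$. So there are ultrafilters $u_z,v_z\supset c_z$ of $RO(D)$ with $G_z\in u_z$ and $D\setminus\mathrm{cl}\,G_z\in v_z$; thus $G_z\notin v_z$. Both have trace $c_z$, because $c_z$ is already an ultrafilter of $\mathrm{Clop}(D)$. Hence $u_z\approx v_z$.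

**Step 3: one function that separates all these pairs.** Enumerate $D=\{z_1,z_2,\dots\}$; it is infinite, since by (A) no point of the Hausdorff space $D$ is isolated. Let
$$h(u)=\sum_{k\ge1}3^{-k}\mathbf 1_{[G_{z_k}]}(u).$$
The series converges uniformly, so $h$ is continuous, with values in $[0,1]$. If two $0$–$1$ sequences first differ at $k$, their sums $\sum3^{-j}\varepsilon_j$ differ by at least $3^{-k}-\sum_{j>k}3^{-j}=3^{-k}/2>0$. Since $u_z\in[G_z]$ and $v_z\notin[G_z]$, we get $h(u_z)\ne h(v_z)$ for all $z\in D$.

**Step 4: pairs are everywhere.** A nonempty open subset of $E$ contains $[G]$ for some nonempty $G\in RO(D)$. Take $z\in G$ and a clopen $C$ with $z\in C\subset G$. Then $C\in c_z\subset u_z\cap v_z$, so $G\in u_z\cap v_z$, that is, $u_z,v_z\in[G]$. $\square$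

What remains is a problem in general topology: find a countable zero-dimensional $D$ with (A) and (B). The plan is to start from a space $T$ in which each point is approached in only *one* way, along an ultrafilter, and to topologize $T\times T$ so that each point is approached in exactly *two* ways, along its row and along its column.

## 7. A countable space whose points are limits of single ultrafilters

For a point $t$ of a crowded Hausdorff space $T$ let
$$p_t=\{A\subset T: A\cup\{t\}\text{ is a neighborhood of }t\}.$$
This is a proper filter, since $\{t\}$ is not open, and $T\setminus\{t\}\in p_t$. For $T=\mathbb Q$ and $t=0$ it is not an ultrafilter: neither $(0,\infty)$ nor $(-\infty,0]$ belongs to it.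

**Proposition 7.1.** There is a countable, nonempty, crowded, zero-dimensional space $T$ such that $p_t$ is an ultrafilter on $T$ for each $t\in T$.

Such spaces are due to van Douwen, *Applications of maximal topologies*, Topology Appl. 51 (1993). Here is a full proof. A subset is called crowded if it is crowded as a subspace (so $\emptyset$ is crowded), and *relatively discrete* if its subspace topology is discrete. For example, $\{1/n: n\ge1\}$ is relatively discrete in $\mathbb Q$, with $0$ in its closure. We use repeatedly that unions of crowded sets are crowded and that in a $T_1$ space $S_0\subset S\subset\mathrm{cl}\,S_0$ with $S_0$ crowded makes $S$ crowded. Indeed, if $U$ is open and $U\cap S=\{x\}$, then $U$ meets $S_0$, so $U\cap S_0=\{x\}$, which is impossible.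

**Step 1: a maximal topology.** Consider the zero-dimensional crowded topologies on the set $\mathbb Q$, ordered by inclusion. The usual topology is one. The union of a chain of them is a base of a topology above all of them, which is Hausdorff. Clopen sets of members of the chain remain clopen in it and form a base. It is crowded, since a nonempty basic open set is open in a crowded topology and so is not a singleton. By Zorn's lemma there is a maximal such topology $\tau$; let $Y=(\mathbb Q,\tau)$.

**Step 2: if $A$ and $Y\setminus A$ are crowded, then $A$ is clopen.** The sets $O\cap A$ and $O\setminus A$, with $O$ $\tau$-clopen, form a base of a topology finer than $\tau$. Each is clopen in it: the complement of $O\cap A$ is $((Y\setminus O)\cap A)\cup(Y\setminus A)$, and similarly for $O\setminus A$. Nonempty sets of the form $O\cap A$ or $O\setminus A$ are relatively open in the crowded sets $A$, $Y\setminus A$, so they are not singletons. So the new topology is zero-dimensional and crowded. By maximality it is $\tau$, and $A$ is clopen.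

**Step 3: if $A$ is crowded, then $\mathrm{cl}\,A$ is clopen.** $\mathrm{cl}\,A$ is crowded, and $Y\setminus\mathrm{cl}\,A$ is open in a crowded space, hence crowded. Apply Step 2.

**Step 4: disjoint crowded sets $A,B$ have disjoint closures.** Let $C=\mathrm{cl}\,A\cap\mathrm{cl}\,B$, which is clopen by Step 3, and suppose $C\ne\emptyset$. As $C$ is open, $A\cap C$ and $B\cap C$ are crowded, and they are dense in $C$. The set $C\setminus B$ contains $A\cap C$, which is crowded and dense in $C$, so $C\setminus B$ is crowded. Hence $Y\setminus(B\cap C)=(Y\setminus C)\cup(C\setminus B)$ is crowded, and so is $B\cap C$. By Step 2, $B\cap C$ is clopen. Being closed and dense in $C$, it equals $C$, so $A\cap C=\emptyset$. This contradicts density of $A\cap C$ in $C\ne\emptyset$.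

**Step 5: the space $T$, and why it is dense.** Let $T$ be the set of $t\in Y$ such that $t\notin\mathrm{cl}\,J$ for every relatively discrete $J\subset Y\setminus\{t\}$. We show that $T$ is dense in $Y$. Suppose that $O\ne\emptyset$ is open and $O\cap T=\emptyset$. Then for every $x\in O$ and clopen $U$ with $x\in U\subset O$ there is a relatively discrete $N\subset U\setminus\{x\}$ with $x\in\mathrm{cl}\,N$: intersect with $U$ a set $J$ that witnesses $x\notin T$. We build a tree of points. The root is some $x_0\in O$, with a clopen $U_{x_0}$ such that $x_0\in U_{x_0}\subset O$. Given a node $x$ with its clopen $U_x\ni x$, the children of $x$ are the points of a relatively discrete $N_x\subset U_x\setminus\{x\}$ with $x\in\mathrm{cl}\,N_x$. Enumerate $N_x=\{y_0,y_1,\dots\}$, choose clopen $V_i\ni y_i$ with $V_i\subset U_x\setminus\{x\}$ and $V_i\cap N_x=\{y_i\}$, and let $U_{y_i}=V_i\setminus\bigcup_{j<i}V_j$. These are pairwise disjoint clopen sets, and $y_i\in U_{y_i}$.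

Different nodes are different points: proper descendants of $x$ lie in $U_x\setminus\{x\}$, and nodes neither of which descends from the other lie in the disjoint sets $U$ of two siblings. Let $L_n$ be the $n$th level, $A=\bigcup_nL_{2n}$, $B=\bigcup_nL_{2n+1}$; these are disjoint. If $x\in L_n$, then $x\in\mathrm{cl}\,N_x\subset\mathrm{cl}\,L_{n+1}$. Each $y\in N_x$ is in $\mathrm{cl}\,N_y\subset\mathrm{cl}\,L_{n+2}$, so $x\in\mathrm{cl}\,L_{n+2}$ too. Since $x\notin L_{n+2}$, $x$ is not isolated in the one of $A,B$ that contains it. Hence $A,B$ are crowded, and $x_0\in A\cap\mathrm{cl}\,B$, which contradicts Step 4.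

So $T$ is dense in $Y$, hence nonempty. It is countable and zero-dimensional. It is crowded: if $U$ is open in $Y$ and $U\cap T=\{t\}$, then $U\setminus\{t\}$ is nonempty, open and misses $T$, a contradiction.

**Step 6: $p_t$ is an ultrafilter.** Let $t\in T$, $A\subset T\setminus\{t\}$ and $B=T\setminus(A\cup\{t\})$. We claim that $t$ is not in both $\mathrm{cl}\,A$ and $\mathrm{cl}\,B$. Let $k(A)$ be the union of all crowded subsets of $A$; it is crowded. The set $S=A\setminus k(A)$ has no nonempty crowded subset, so every nonempty subset of $S$ has an isolated point. Applied to the nonempty relatively open subsets of $S$, this shows that the set $I(S)$ of isolated points of $S$ is dense in $S$. It is relatively discrete and omits $t$, so $t\notin\mathrm{cl}\,I(S)=\mathrm{cl}\,S$, because $t\in T$. Hence $t\in\mathrm{cl}\,A$ implies $t\in\mathrm{cl}\,k(A)$, and likewise for $B$. By Step 4, $k(A)$ and $k(B)$ have disjoint closures, which proves the claim.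

If $t\notin\mathrm{cl}\,A$, then $B\cup\{t\}$ is a neighborhood of $t$ in $T$; if $t\notin\mathrm{cl}\,B$, then $A\cup\{t\}$ is one. So for every subset of $T$, it or its complement is in $p_t$. $\square$

Two remarks on $T$ that we shall use. First, a set $O\subset T$ is open if and only if $O\in p_t$ for all $t\in O$. Second:

**(F)** If $A\in p_t$, there is an open $V\ni t$ with $V\setminus\{t\}\subset A$. The set $V\setminus\{t\}$ is nonempty, open and in $p_t$, and every $s\in V\setminus\{t\}$ satisfies $s\in A$ and $A\in p_s$.

The space $T$ itself cannot serve as $D$: it fails (A). If $t$ is in the closures of disjoint open sets $G_1,G_2$, then $t\notin G_1\cup G_2$. If $T\setminus G_i\in p_t$, then $T\setminus G_i$ would be a neighborhood of $t$ missing $G_i$; so $G_1,G_2\in p_t$, which is impossible for disjoint sets.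

## 8. The cross topology on $T\times T$

**Definition 8.1.** Let $D=T\times T$. Call $O\subset D$ *open* if all its row slices $\{x:(x,b)\in O\}$ and all its column slices $\{y:(a,y)\in O\}$ are open in $T$. Equivalently: for each $(a,b)\in O$, the row slice of $O$ at $b$ is in $p_a$ and the column slice of $O$ at $a$ is in $p_b$.

This is a topology, and it is finer than the product topology, hence Hausdorff. It is strictly finer: fix $t\in T$ and let $O=\{(x,y): x\ne y\text{ or }x=y=t\}$. The row slice at $b\ne t$ is $T\setminus\{b\}$, the row slice at $t$ is $T$, and columns are the same, so $O$ is open. But every product neighborhood of $(t,t)$ contains points $(s,s)$ with $s\ne t$.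

Enumerate $T=\{t_0,t_1,\dots\}$ without repetition. We use that if finitely many points of $T$ are to be in, and finitely many others out, and the "in" points lie in a given open set, then there is a clopen set inside this open set that contains the "in" points and omits the "out" points: take a finite union of small clopen neighborhoods.

**Lemma 8.2.** $D$ is zero-dimensional.

*Proof.* Let $z=(t_i,t_j)\in O$ with $O$ open. We construct a clopen $W$ with $z\in W\subset O$ by choosing its rows and columns alternately. Choose clopen sets $R_0,C_0,R_1,C_1,\dots\subset T$ in this order ($R_n$ will be the row of $W$ at $t_n$, $C_n$ the column at $t_n$) such that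

- $R_n\subset\{x:(x,t_n)\in O\}$ and $C_n\subset\{y:(t_n,y)\in O\}$;
- $t_m\in R_n\iff t_n\in C_m$ for all $m,n$;
- $t_i\in R_j$ and $t_j\in C_i$.

When $R_n$ is to be chosen, only finitely many memberships are prescribed: for $m<n$, $t_m\in R_n$ if and only if $t_n\in C_m$; and $t_i\in R_n$ if $n=j$. The last is consistent with the others: if $i<j$, then $C_i$ was chosen with $t_j\in C_i$. Every point prescribed to be in $R_n$ lies in the open slice $\{x:(x,t_n)\in O\}$: if $t_n\in C_m$, then $(t_m,t_n)\in O$ by the first condition on $C_m$; and $(t_i,t_j)\in O$. So a clopen $R_n$ exists. The choice of $C_n$ is the same: the prescriptions come from $R_m$ with $m\le n$, and $t_j\in C_n$ if $n=i$, which is consistent because $t_i\in R_j$ whenever $R_j$ is already chosen. Now $W=\{(t_m,t_n): t_m\in R_n\}$ has rows $R_n$ and columns $C_m$, all clopen. So $W$ and $D\setminus W$ are open, and $z\in W\subset O$. $\square$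

**Lemma 8.3.** $D$ has property (A).

*Proof.* Let $z=(t_i,t_j)$. We want $W$ to fill the row through $z$ and $V$ to fill the column through $z$. Put $R_j=T\setminus\{t_i\}$ and $C_i=\emptyset$. In the order $R_0,C_0,R_1,C_1,\dots$ choose clopen $R_n$ ($n\ne j$) and $C_n$ ($n\ne i$) such that $t_m\in R_n\iff t_n\in C_m$ for all $(m,n)\ne(i,j)$; at $(i,j)$ both sides are false already. At each step only finitely many memberships are prescribed: those coming from the finitely many earlier sets, together with $t_i\notin R_n$ coming from $C_i$, and $t_j\in C_n$ coming from $R_j$. Each point is prescribed by only one set, so there is no conflict. Let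
$$W=\{(t_m,t_n): t_m\in R_n\},\qquad V=D\setminus(W\cup\{z\}).$$
The rows of $W$ are the $R_n$ and its columns are the $C_n$; all are open. For $V$: the row at $t_n$ with $n\ne j$ is $T\setminus R_n$, the row at $t_j$ is $\emptyset$, the column at $t_n$ with $n\ne i$ is $T\setminus C_n$, and the column at $t_i$ is $T\setminus\{t_j\}$; all are open. So $W$ and $V$ are open and disjoint. Every open $O\ni z$ contains points $(x,t_j)$ with $x\ne t_i$ and points $(t_i,y)$ with $y\ne t_j$, because $T$ is crowded. The former lie in $W$, the latter in $V$. So $z\in\mathrm{cl}\,W\cap\mathrm{cl}\,V$. $\square$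

## 9. No three regular open sets of $D$ share a boundary point

A tempting proof of (B) is this: if $z=(a,b)$ is in $\mathrm{cl}\,G\setminus G$, then $G$ must be visible from $z$ along the row ultrafilter $p_a$ or along the column ultrafilter $p_b$; two directions cannot serve three disjoint sets. For general open $G$ the first claim is false. Let $G=D\setminus\bigl((T\times\{b\})\cup(\{a\}\times T)\bigr)$. Its row at $b$ and its column at $a$ are empty; its other rows are $T\setminus\{a\}$ and its other columns $T\setminus\{b\}$, so it is open. Yet $z\in\mathrm{cl}\,G$: an open $O\ni z$ contains some $(x,b)$ with $x\ne a$, and then some $(x,y)$ with $y\ne b$, which is in $G$. The set $G$ is reached from $z$ in two steps, through *boundary* points of $G$ in the row of $z$. But this $G$ is dense, so it is not regular open. The proof below shows that for regular open $G$ the boundary itself cannot be visible along a row or a column.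

**Proposition 9.1.** $D$ has property (B).

*Proof.* Let $G\in RO(D)$, $H=D\setminus\mathrm{cl}\,G$, $F=\mathrm{cl}\,G\setminus G$, so $D=G\sqcup H\sqcup F$. Since $D\setminus\mathrm{cl}\,H=\mathrm{int}(D\setminus H)=\mathrm{int}\,\mathrm{cl}\,G=G$, we have $\mathrm{cl}\,H=H\cup F$, and $\mathrm{int}\,\mathrm{cl}\,H=D\setminus\mathrm{cl}\,G=H$. So $H$ is regular open, and $G$ and $H$ play symmetric roles. Also $\mathrm{int}\,F\subset F\cap\mathrm{int}\,\mathrm{cl}\,G=F\cap G=\emptyset$.

For $z=(a,b)\in D$ let $c_h(z)\in\{G,H,F\}$ be the unique one of the three sets whose row slice at $b$ belongs to the ultrafilter $p_a$, and $c_v(z)$ the unique one whose column slice at $a$ belongs to $p_b$. Let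
$$\Omega=\{z\in F: c_h(z)=c_v(z)=F\}.$$

**Step 1: if $z=(a,b)\in F$ and $c_h(z)=F$, then $\{x:(x,b)\in\Omega\}\in p_a$; symmetrically for $c_v$ and columns.** This step will make $\Omega$ open. Let $A=\{x:(x,b)\in F\}\in p_a$. By (F), $A_1=\{x\in A: A\in p_x\}\in p_a$, and for $x\in A_1$ we have $(x,b)\in F$ and $c_h(x,b)=F$. Split $A_1=A_G\sqcup A_H\sqcup A_F$ according to the value of $c_v(x,b)$. One of the three pieces is in $p_a$.

Suppose $A_G\in p_a$. By (F) there is a nonempty open $A_2\subset A_G$. Put
$$O=(A_2\times\{b\})\cup\bigl(G\cap(A_2\times T)\bigr).$$
We check that $O$ is open. The second set is open. At a point $(x,b)$ with $x\in A_2$, the row slice of $O$ at $b$ contains the open set $A_2\ni x$, so it is in $p_x$. The column slice of $O$ at $x$ contains $\{y:(x,y)\in G\}$, which is in $p_b$ because $c_v(x,b)=G$. So $O$ is open, and $O\subset F\cup G=\mathrm{cl}\,G$. Hence $O\subset\mathrm{int}\,\mathrm{cl}\,G=G$, which contradicts $(x,b)\in F$ for $x\in A_2\ne\emptyset$. By the symmetry between $G$ and $H$, $A_H\notin p_a$ as well. So $A_F\in p_a$, and $A_F\times\{b\}\subset\Omega$. The statement for columns is proved in the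 same way.

**Step 2: no $z\in F$ has $c_h(z)=F$ or $c_v(z)=F$.** If $z\in\Omega$, then by Step 1 the row slice of $\Omega$ through $z$ is in $p_a$ and the column slice is in $p_b$. So $\Omega$ is open. As $\Omega\subset F$ and $\mathrm{int}\,F=\emptyset$, we get $\Omega=\emptyset$. Now if some $z=(a,b)\in F$ had $c_h(z)=F$, Step 1 would give $\emptyset\in p_a$; and $c_v(z)=F$ would give $\emptyset\in p_b$. Both are impossible.

**Step 3: for $z\in F$, exactly one of $c_h(z),c_v(z)$ equals $G$.** By Step 2 both lie in $\{G,H\}$. If both equal $G$, then $G\cup\{z\}$ is open and contained in $\mathrm{cl}\,G$, so $z\in\mathrm{int}\,\mathrm{cl}\,G=G$, a contradiction. If both equal $H$, then likewise $H\cup\{z\}$ is open and contained in $\mathrm{cl}\,H$, so $z\in H$, a contradiction.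

**Step 4: three sets, two directions.** Let $G_1,G_2,G_3\in RO(D)$ be pairwise disjoint and suppose $z=(a,b)\in\bigcap_i\mathrm{cl}\,G_i$. Then $z\notin G_i$ for each $i$, since otherwise the open set $G_i\ni z$ would meet another $G_j$. So $z\in\mathrm{cl}\,G_i\setminus G_i$, and by Step 3, applied to $G=G_i$, either the row slice of $G_i$ at $b$ is in $p_a$ or the column slice of $G_i$ at $a$ is in $p_b$. Two of the three sets use the same direction, so an ultrafilter contains two disjoint sets, a contradiction. $\square$

**Proof of Theorem A.** The space $D=T\times T$ is countable and nonempty. By Lemmas 8.2 and 8.3 and Proposition 9.1 it is zero-dimensional and satisfies (A) and (B). Proposition 6.4 gives $E$, $\approx$, $h$ and the pairs $(u_z,v_z)$, and Proposition 5.2 gives $K$ and $X_0$. $\square$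

Hence the assertion that every space of finite rank is an SV space is false, already for compact spaces and for countable spaces.

## 10. Which ranks occur, and which quotients of $C(K)$ are valuation domains

We prove Theorem B, with $K$, $X_0$, $g$, $q$ as in Section 5.

**(1) Rank one suffices, rank two does not.** That rank $1$ implies SV is Proposition 2.1. That $K$ and $X_0$ have rank exactly $2$ is Step 3 of Proposition 5.2.

**(2) Every finite rank $n\ge2$ occurs.** Let $L_n$ be as in Section 4, a compact space of rank exactly $n$, and consider the compact space $K\oplus L_n$. Since $C(K\oplus L_n)=C(K)\times C(L_n)$, prime ideals have the form $P\times C(L_n)$ or $C(K)\times Q$ with $P,Q$ prime, and maximal or minimal ones correspond to maximal or minimal $P,Q$. So the rank is $\max(2,n)=n$. Take $P=P_w$ with $w\in g(E)$. Then $P\times C(L_n)$ is a minimal prime ($\ell$-)ideal with quotient $C(K)/P$, which is not a valuation domain. So $K\oplus L_n$ is not SV.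

**(3) The valuation quotients of $C(K)$.** *For $w\in\beta\mathbb N$, $C(K)/P_w$ is a valuation domain if and only if $w\notin g(E)$.* By Lemma 3.1 the $P_w$ are all the minimal primes of $C(K)$.

"Only if" is Proposition 5.2. For the converse, let $w\notin g(E)$. As $g(E)$ is compact, hence closed, there is $A\in w$ with $\widehat A\cap g(E)=\emptyset$. We first note that for $A'\subset A$ every bounded function on $A'$, extended by $0$ to $\mathbb N\setminus A'$, extends further to an element of $C(K)$. Its extension to $\beta\mathbb N$ is $0$ on $\widehat{\mathbb N\setminus A'}\supset g(E)$, so it is constant on all $\sim$-classes and factors through $q$. Now let $a,b\in C(K)$. After interchanging them if necessary, $A'=\{n\in A:|a(n)|\le|b(n)|\}\in w$. Let $c\in C(K)$ extend the function equal to $a/b$ on $A'\cap\mathrm{coz}(b)$ and $0$ elsewhere on $\mathbb N$. Then $a=cb$ on $A'$, since $a=0$ where $b=0$ on $A'$. So $a-cb\in P_w$. Divisibility in $C(K)/P_w$ is total, that is, $C(K)/P_w$ is a valuation domain.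

Finally, by Lemma 4.1(a) the minimal primes contained in $M_p$ are the $P_w$ with $q(w)=p$. If $M_p$ has rank $2$, the class $q^{-1}(p)$ has two elements, and by the definition of $\sim$ both lie in $g(E)$. So no minimal prime ideal of $C(K)$ contained in a rank-2 maximal ideal has a valuation domain as quotient. $\square$
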